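# Heights of Legendrian planes and a contactomorphism group that is not perfect

## 1. How high a contactomorphism lifts a Legendrian plane

Let $n\ge1$, $B=\{p\in\mathbb R^n:|p|<1\}$, $T^n=\mathbb R^n/\mathbb Z^n$, $S^1=\mathbb R/\mathbb Z$, and put
$$\overline M=T^n_x\times S^1_y\times\overline B_p,\qquad M=T^n\times S^1\times B,\qquad \alpha=dy-\sum_i p_i\,dx_i .\tag{1.1}$$
We write $p\,dx$ for $\sum_i p_i\,dx_i$. Since $d\alpha=\sum_i dx_i\wedge dp_i$, we have $\alpha\wedge(d\alpha)^n=n!\,dy\wedge dx_1\wedge dp_1\wedge\dots\wedge dx_n\wedge dp_n$, which vanishes nowhere. So $\alpha$ is a contact form on $M$, and it even extends smoothly to $\overline M$.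

The universal cover is $\widetilde M=\mathbb R^n\times\mathbb R\times B$. The deck group is $\mathbb Z^n\times\mathbb Z$, where $\delta=(m,b)$ acts by $(x,y,p)\mapsto(x+m,y+b,p)$. For a rational point $p_0\in B\cap\mathbb Q^n$ consider the plane
$$\Pi_{p_0}=\{(x,\;p_0\cdot x,\;p_0):x\in\mathbb R^n\}\subset\widetilde M .$$
It has dimension $n$, and $\alpha$ restricts to it as $p_0\,dx-p_0\,dx=0$, so it is Legendrian. The translations $(x,y,p)\mapsto(x,y+c,p)$ move it to parallel copies, one for each height $c$.

For $h\in C^\infty(B)$ there is a map that lifts each $\Pi_{p_0}$ by the amount $h(p_0)$. Put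
$$f_h(x,y,p)=\big(x-\nabla h(p),\;y+h(p)-p\cdot\nabla h(p),\;p\big).\tag{1.2}$$
Then $f_h^*\alpha=dy+dh-d(p\cdot\nabla h)-p\,dx+p\cdot d(\nabla h)=\alpha+dh-\nabla h\cdot dp=\alpha$, and $f_h^{-1}=f_{-h}$. Let $\tilde f_h$ be the lift given by the same formula on $\widetilde M$. It sends the point $(x,p_0\cdot x,p_0)$ to the point with $x'=x-\nabla h(p_0)$ and
$$y'-p_0\cdot x'=p_0\cdot x+h(p_0)-p_0\cdot\nabla h(p_0)-p_0\cdot x+p_0\cdot\nabla h(p_0)=h(p_0).\tag{1.3}$$
So $\tilde f_h\Pi_{p_0}$ is $\Pi_{p_0}$ raised by $h(p_0)$.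

For a general contactomorphism the image of $\Pi_{p_0}$ is not a parallel plane. The proof turns on a number that still plays the role of its height. Let $\mathcal D=\mathrm{Diff}^\infty(M,\alpha)$ be the group of $C^\infty$ contactomorphisms, that is, diffeomorphisms $f$ with $f^*\alpha=\lambda_f\alpha$ and $\lambda_f$ nowhere zero. Give it the compact-open $C^\infty$-topology (uniform convergence of all derivatives on compact sets), and let $G=\mathcal D_0$ be its identity component. The path $s\mapsto f_{sh}$ is continuous in $\mathcal D$, so $f_h\in G$. Let $\widetilde G$ be the group of all lifts to $\widetilde M$ of elements of $G$.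

**Proposition 1.1.** For every rational point $p_0=a/q\in B$ ($a\in\mathbb Z^n$, $q\ge1$) there are a function $\nu_{p_0}:\widetilde G\to\mathbb R$ and a constant $D_{p_0}\ge4$, depending only on $n$ and $q$, such that for $\tilde g,\tilde h\in\widetilde G$ and deck transformations $\delta=(m,b)$:

* (N1) $\nu_{p_0}(\delta\tilde g)=\nu_{p_0}(\tilde g)+b-p_0\cdot m$;
* (N2) $|\nu_{p_0}(\tilde g\tilde h)-\nu_{p_0}(\tilde g)-\nu_{p_0}(\tilde h)|\le D_{p_0}$;
* (N3) $\nu_{p_0}(\tilde f_h)=h(p_0)$ for $h\in C^\infty(B)$.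

The constant in (N2) does not depend on the two maps. Constructing $\nu_{p_0}$ takes Sections 3 and 5–9. First we say what it is for.

## 2. Perfectness without restriction on supports

### 2.1. Groups, topologies, and a conjecture

Let $\overline M$ be a compact topological manifold with $\partial\overline M\ne\emptyset$, and let $M$ be its interior with a $C^\infty$ structure, which need not extend to $\overline M$. Let $\dim M=2n+1$, $n\ge1$, and let $\alpha$ be a contact form on $M$. Define $\mathcal D=\mathrm{Diff}^\infty(M,\alpha)$ and $G=\mathcal D_0$ as above; no restriction is put on supports. It is a standard fact that $\mathcal D$ is a topological group.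

The support of $f$ is the closure of $\{x:f(x)\ne x\}$. Let $G_c$ be the identity component of the subgroup of compactly supported elements of $\mathcal D$. That subgroup carries the inductive limit topology over compact $K\subset M$ of the groups of elements supported in $K$, each with its $C^\infty$-topology.

For a group $\Gamma$ put $H_1(\Gamma)=\Gamma/[\Gamma,\Gamma]$, where $[\Gamma,\Gamma]$ is generated by the commutators $[f,g]=fgf^{-1}g^{-1}$. Thus $H_1(\Gamma)=0$ means that $\Gamma$ is perfect.

**Conjecture** (source of the problem: "On the perfectness of groups of diffeomorphisms with no restriction on support"). If $G=\mathrm{Diff}^\infty(M,\alpha)_0$, where $\alpha$ is a contact form, then $H_1(G_c)=0$ and $H_1(G)=0$.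

The conjecture is false. Its first half is true, by a theorem of Rybicki. The second half fails in every dimension $2n+1\ge3$, even for a contact form that extends smoothly to $\overline M$.

**Theorem A.** For $(M,\alpha)$ as in (1.1), $n\ge1$, there is a surjective homomorphism $\mu:G\to\mathbb R^{\mathbb N}/\ell^\infty(\mathbb N)$, and $\mu$ is already surjective on $\{f_h:h\in C^\infty(B)\}$. Hence $H_1(G)\ne0$; indeed $H_1(G)$ surjects onto a real vector space of dimension $2^{\aleph_0}$.

Two complements are not used in the proof of Theorem A. Write $\mathcal G_c$ for the group of time-one maps of smooth contact isotopies that start at $\mathrm{id}$ and are supported in one compact set.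

**Theorem 0** (Rybicki, *Commutators of contactomorphisms*, Adv. Math. 225 (2010) 3291–3326). For every contact manifold the group $\mathcal G_c$ of contactomorphisms that are isotopic to $\mathrm{id}$ through a compactly supported contact isotopy is perfect.

We show in Section 3 that $G_c=\mathcal G_c$, so $H_1(G_c)=0$.

**Theorem B.** Let $(M,\alpha)$ be as in the problem. Suppose there are a compact $K\subset M$, a closed manifold $\Sigma$ and a diffeomorphism $M\setminus\mathrm{int}\,K\cong\Sigma\times[0,\infty)$ under which $\ker\alpha$ is invariant under $(\sigma,t)\mapsto(\sigma,t+a)$, $a\ge0$. Then $H_1(G)=0$.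

### 2.2. From bounded defects to an abelian quotient

**Lemma 2.1.** Let $\Gamma$ be a group, $\nu_j:\Gamma\to\mathbb R$ functions and $D_j>0$ constants ($j\in J$) with $|\nu_j(gh)-\nu_j(g)-\nu_j(h)|\le D_j$ for all $g,h$. Then $g\mapsto[(\nu_j(g)/D_j)_{j}]\in\mathbb R^J/\ell^\infty(J)$ is a homomorphism.

*Proof.* The sequence attached to $gh$ minus those attached to $g$ and to $h$ has all entries in $[-1,1]$. $\square$

*Example.* On $\Gamma=\mathbb R$ the function $\nu(t)=\lfloor t\rfloor$ has defect at most $1$. With a single index the target is $\mathbb R/\ell^\infty=0$, so one such function says nothing about $H_1$. On $\Gamma=\mathbb R^{\mathbb N}$ the functions $\nu_j(a)=\lfloor a_j\rfloor$ give $a\mapsto[(a_j)]$, which is onto. Infinitely many functions are needed, and elements on which they are unbounded after division by $D_j$. This is where the absence of a support condition enters.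

*Proof of Theorem A from Proposition 1.1.* Let $p_j=(1-\frac1j)e_1=\frac{(j-1)e_1}{j}$ for $j\ge2$, take $q=j$, and let $D_j=D_{p_j}$. Index sequences by $j\ge2$. For $g\in G$ choose a lift $\tilde g$ and put
$$\mu(g)=\big[(\nu_{p_j}(\tilde g)/D_j)_{j\ge2}\big]\in\mathbb R^{\mathbb N}/\ell^\infty .$$

**Step 1.** *$\mu$ does not depend on the lift.* By (N1), replacing $\tilde g$ by $\delta\tilde g$, $\delta=(m,b)$, changes the $j$-th entry by $(b-p_j\cdot m)/D_j$, which is at most $|b|+|m|$ in absolute value for every $j$.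

**Step 2.** *$\mu$ is a homomorphism.* If $\tilde g,\tilde h$ lift $g,h$, then $\tilde g\tilde h$ lifts $gh$. Apply (N2) and Lemma 2.1.

**Step 3.** *$\mu$ is onto, already on shears.* The $p_j$ are distinct and converge to $e_1\notin B$, so $\{p_j\}$ is closed and discrete in $B$. Given $(a_j)$, there is $h\in C^\infty(B)$ with $h(p_j)=D_ja_j$ for all $j$ (a sum of bumps with disjoint, locally finite supports). By (N3), $\mu(f_h)=[(a_j)]$.

**Step 4.** *Size of the quotient.* The target is abelian, so $\mu$ factors through $H_1(G)$. The classes of $(j^t)_j$, $t>0$, are linearly independent: a finite combination with nonzero coefficients grows like its top power and is unbounded. Since $|\mathbb R^{\mathbb N}|=2^{\aleph_0}$, the dimension of $\mathbb R^{\mathbb N}/\ell^\infty$ is exactly $2^{\aleph_0}$. In particular $f_h\notin[G,G]$ whenever $h(p_j)/D_j$ is unbounded. $\blacksquare$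

Let us test this on easy shears. If $h$ has compact support in $B$, then $h(p_j)=0$ for large $j$ and $\mu(f_h)=0$. This is consistent with Theorem 0, since then $f_h\in\mathcal G_c$. If $h$ is bounded (say constant, so that $f_h$ rotates $y$), then $\mu(f_h)=0$ and we learn nothing. Only shears that grow toward $\partial B$ are detected.

## 3. Contactomorphisms on compact sets

We recall three facts. First, on a manifold with contact form $\alpha$, the map $V\mapsto\alpha(V)$ is a bijection from contact vector fields (those whose local flow preserves $\ker\alpha$) onto smooth functions. The field near a point depends only on the function near that point. So a contact isotopy can be cut off by multiplying its Hamiltonian $\alpha(V_s)$ by a function. Second, the jet space $J^1N=T^*N\times\mathbb R$ carries the contact form $dY-P\,dX$. A section of $J^1N\to N$ that is Legendrian has the form $j^1u=\{(x,du(x),u(x))\}$. Third, by Weinstein's theorem a Legendrian $N$ has a neighbourhood contactomorphic to a neighbourhood of the zero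 section in $J^1N$, with $N$ going to the zero section. We also use that a map $M\to M$ which equals $\mathrm{id}$ outside a fixed compact set and is sufficiently $C^1$-close to $\mathrm{id}$ is a diffeomorphism.

The group $\mathcal G_c$ of Section 2 satisfies $\mathcal G_c\subset G_c$ and $\mathcal G_c\subset G$. Elements of $G$ have arbitrary supports; the next two lemmas say that on a given compact set they look like elements of $\mathcal G_c$.

**Lemma 3.1.** For $K\subset M$ compact there is a neighbourhood $\mathcal U$ of $\mathrm{id}$ in $\mathcal D$ such that each $g\in\mathcal U$ coincides near $K$ with some $\psi\in\mathcal G_c$.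

*Proof.* **Step 1.** *We turn $g^*\alpha=\lambda\alpha$ into a Legendrian condition, because Legendrians near a given one can be cut off.* On $M\times M\times\mathbb R_\theta$ let $\beta=e^\theta\pi_1^*\alpha-\pi_2^*\alpha=e^\theta\alpha_1-\alpha_2$. Then $d\beta=e^\theta d\theta\wedge\alpha_1+e^\theta d\alpha_1-d\alpha_2$. In $\beta\wedge(d\beta)^{2n+1}$ the term $e^\theta\alpha_1\wedge(d\beta)^{2n+1}$ vanishes: the part of $d\beta$ containing $d\theta$ also contains $\alpha_1$, and what remains is a form of degree $4n+3$ pulled back from $M\times M$, of dimension $4n+2$. The term $-\alpha_2\wedge(d\beta)^{2n+1}$ is a nonzero multiple of $\alpha_2\wedge d\theta\wedge\alpha_1\wedge(d\alpha_1)^n\wedge(d\alpha_2)^n$. So $\beta$ is contact. If $\lambda_g>0$, then $\mathrm{gr}(g)=\{(x,g(x),\log\lambda_g(x))\}$ is Legendrian, as $\lambda_g\alpha-g^*\alpha=0$. Conversely, if $\{(x,g(x),\theta(x))\}$ is Legendrian, then $g^*\alpha=e^\theta\alpha$. The graph of $\mathrm{id}$ is $\{(x,x,0)\}$.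

**Step 2.** *We choose coordinates near the diagonal.* Take compact sets $K\subset\mathrm{int}K_0$, $K_0\subset\mathrm{int}K_1$, $K_1\subset\mathrm{int}K_2$, $K_2\subset\mathrm{int}K_3$. By Weinstein's theorem there is a contactomorphism $\Psi$ from a neighbourhood of $\{(x,x,0)\}$, $x$ near $K_3$, onto a neighbourhood of the corresponding part of the zero section of $J^1M$, with $\Psi(x,x,0)=(x,0,0)$.

**Step 3.** *We show that $\mathrm{gr}(g)$ is the $1$-jet of a small function near $K_1$.* Let $g$ be $C^\infty$-close to $\mathrm{id}$ on $K_3$. Then $\lambda_g$ is close to $1$ there, and $\gamma_g(x)=\Psi(x,g(x),\log\lambda_g(x))$ is $C^1$-close on $K_3$ to $x\mapsto(x,0,0)$. Let $\beta_g$ be its base component. With an auxiliary Riemannian metric write $\beta_g(x)=\exp_x\xi_g(x)$, and let $\hat\beta_g(x)=\exp_x(\chi_2(x)\xi_g(x))$ with a cutoff $\chi_2=1$ near $K_2$, $\mathrm{supp}\,\chi_2\subset\mathrm{int}K_3$. Then $\hat\beta_g$ is a diffeomorphism of $M$, $C^1$-close to $\mathrm{id}$, equal to $\beta_g$ near $K_2$, and $\hat\beta_g^{-1}$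 maps some fixed neighbourhood $O$ of $K_1$ into $K_2$. So $\gamma_g\circ\hat\beta_g^{-1}$ is, over $O$, a Legendrian section $C^1$-close to the zero section. Hence it is $j^1u$ with $u$ a $C^2$-small function on $O$.

**Step 4.** *We cut off $u$ and return to contactomorphisms.* Let $\chi=1$ near $K_0$ and $\mathrm{supp}\,\chi\subset\mathrm{int}K_1$. For $s\in[0,1]$ let $L_s$ be parametrized by $M$ through $x'\mapsto\Psi^{-1}(j^1(s\chi u)(x'))$ on $O$ and $x'\mapsto(x',x',0)$ off $\mathrm{supp}\,\chi$. It is Legendrian. Its two projections $a_s,b_s:M\to M$ are $C^1$-close to $\mathrm{id}$ and equal to $\mathrm{id}$ outside $K_1$, hence diffeomorphisms. So $L_s=\mathrm{gr}(g_s)$ with $g_s=b_sa_s^{-1}$, which by Step 1 is a smooth contact isotopy with $g_0=\mathrm{id}$ and support in $K_1$. Thus $g_1\in\mathcal G_c$.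

**Step 5.** *We check $g_1=g$ near $K$.* For $g$ close to $\mathrm{id}$ and $x$ in a neighbourhood of $K$ we have $x\in K_2$ and $\beta_g(x)\in\mathrm{int}\{\chi=1\}$. There $j^1(\chi u)=j^1u$. So $(x,g(x),\log\lambda_g(x))\in L_1=\mathrm{gr}(g_1)$ and $g_1(x)=g(x)$. $\square$

**Lemma 3.2.** For every $g\in G$ and compact $K$ there is $\psi\in\mathcal G_c$ with $\psi=g$ near $K$.

*Proof.* Let $S\subset\mathcal D$ be the set of $g$ with this property for the fixed $K$. It contains $\mathrm{id}$. Since $G$ is connected, it suffices that $S$ is open and closed.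

**Step 1.** *$S$ is open.* Let $g=\psi$ near $K$ and let $\mathcal U$ be as in Lemma 3.1 for $g(K)$. If $g'\in\mathcal Ug$, then $g'g^{-1}=\psi'$ near $g(K)$ with $\psi'\in\mathcal G_c$, so $g'=\psi'\psi$ near $K$.

**Step 2.** *$S$ is closed.* Let $g\in\overline S$, let $L$ be a compact neighbourhood of $g(K)$, and let $\mathcal U$ be as in Lemma 3.1 for $L$. As $\mathcal D$ is a topological group, there is $g'\in S$ with $gg'^{-1}\in\mathcal U$ and $g'(K)\subset\mathrm{int}L$. With $g'=\psi$ near $K$ and $gg'^{-1}=\psi'$ near $L$ we get $g=\psi'\psi$ near $K$. $\square$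

**Remark 3.3** ($G_c=\mathcal G_c$). Let $g$ be supported in a compact $K$ and close to $\mathrm{id}$. In the proof of Lemma 3.1, if $x'\in O\setminus K$, then $(x',x',0)\in\mathrm{gr}(g)$, $\beta_g(x')=x'$, and $j^1u(x')=0$. So $u=0$ off $K$, $\chi u=u$, and $g=g_1\in\mathcal G_c$. Hence $\mathcal G_c$, which is normal in the group of compactly supported contactomorphisms, meets each group of elements supported in $K$ in an open subgroup. The projection to the discrete quotient by $\mathcal G_c$ is therefore continuous for the inductive limit topology, so $\mathcal G_c$ is open and closed. It is path connected. Hence $G_c=\mathcal G_c$, and $H_1(G_c)=0$ by Theorem 0.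

## 4. Shifting shells to infinity: where perfectness holds, and where the shift fails

A natural first attempt to prove $H_1(G)=0$ is to cut $g\in G$ into a compactly supported piece, handled by Theorem 0, and pieces supported in disjoint shells going to infinity. These are written as commutators by an infinite product trick. On ends with a translation symmetry this works, and it proves Theorem B. In this section $E_r=K\cup\Sigma\times[0,r]$, and "isotopic to $\mathrm{id}$ in $U$" means: time-one map of a contact isotopy with support in a compact subset of $U$.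

**Lemma 4.1** (shift lemma). In the setting of Theorem B let $0<\beta_1<\gamma_1<\beta_2<\gamma_2<\cdots\to\infty$ with $\gamma_l-\beta_l$ nondecreasing, $U_l=\Sigma\times(\beta_l,\gamma_l)$, and $g=\prod_lg_l$ with $g_l$ isotopic to $\mathrm{id}$ in $U_l$. Then $g$ is a commutator in $G$.

*Proof.* **Step 1.** *We build $\phi\in G$ with $\phi(U_l)\subset U_{l+1}$ for all $l$.* Let $v_l=\beta_{l+1}-\beta_l$ and $I_l(s)=[\beta_l,\gamma_l]+sv_l$, $s\in[0,1]$. For each $s$ these intervals are disjoint: the inequality $\gamma_l+sv_l<\beta_{l+1}+sv_{l+1}$ is affine in $s$, holds at $s=0$, and at $s=1$ says $\gamma_l-\beta_l+\beta_{l+1}<\beta_{l+2}$, which holds since $\gamma_l-\beta_l\le\gamma_{l+1}-\beta_{l+1}<\beta_{l+2}-\beta_{l+1}$. Choose a smooth $\kappa(s,t)$ equal to $v_l$ near $I_l(s)$ for all $l$, vanishing outside disjoint neighbourhoods of the $I_l(s)$ and near $t=0$. By hypothesis $\partial_t$ is a contact field on the end, with Hamiltonian $\alpha(\partial_t)$. The contact field with Hamiltonian $\kappa(s,t)\alpha(\partial_t)$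 equals $v_l\partial_t$ near $\Sigma\times I_l(s)$, so its flow carries $\Sigma\times I_l(0)$ to $\Sigma\times I_l(s)$ by translation. Points between consecutive shells, or below the first, stay between the moving shells, or below the first. So trajectories stay in compact sets, forward and backward, and the flow exists. It is a path in $\mathcal D$ from $\mathrm{id}$ to its time-one map $\phi$. Thus $\phi\in G$ and $\phi(U_l)=\Sigma\times(\beta_{l+1},\beta_{l+1}+\gamma_l-\beta_l)\subset U_{l+1}$.

**Step 2.** *We sum all shifted copies.* Let $h_0=\mathrm{id}$ and $h_m=\prod_{k=0}^{m-1}\phi^kg_{m-k}\phi^{-k}$, factors ordered with $k$ increasing from left to right. As $\phi^k(U_{m-k})\subset U_m$, $h_m$ is isotopic to $\mathrm{id}$ in $U_m$, so $h=\prod_mh_m\in G$. Moreover $h_m=g_m\cdot\phi h_{m-1}\phi^{-1}$. Maps in different shells commute, so multiplying over $m$ gives $h=g\,\phi h\phi^{-1}$, that is, $g=[h,\phi]$. $\square$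

*Proof of Theorem B.* Let $g\in G$.

**Step 1.** *We make $g$ the identity near $E_1$.* By Lemma 3.2 there is $\psi\in\mathcal G_c$ with $\psi=g$ near $E_1$. By Theorem 0, $\psi\in[\mathcal G_c,\mathcal G_c]\subset[G,G]$. It remains to treat $g'=\psi^{-1}g$, which is $\mathrm{id}$ near $E_1$ and hence preserves $\Sigma\times[1,\infty)$.

**Step 2.** *We replace the mere membership $g'\in G$ by a smooth isotopy.* With $\tau_a(\sigma,t)=(\sigma,t+a)$ let $g'_a=\tau_ag'\tau_a^{-1}$ on $\Sigma\times[1+a,\infty)$ and $g_a'=\mathrm{id}$ elsewhere. These are contactomorphisms, smooth in $(a,x)$, since $g'=\mathrm{id}$ near $t=1$. On any compact set $g'_a=\mathrm{id}$ for $a$ large. So $k_s=g'_{1/s-1}$ for $0<s\le1$ and $k_0=\mathrm{id}$ define a smooth contact isotopy from $\mathrm{id}$ to $g'$, with $k_s=\mathrm{id}$ on $E_1$.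

**Step 3.** *We choose radii so that $k_s$ moves a separating shell only between its neighbours.* Choose $r_0=0$, $r_1>2$ and $r_i\to\infty$ with nondecreasing differences such that $k_s^{\pm1}(E_{r_i+1})\subset\mathrm{int}E_{r_{i+1}-1}$ for all $s$ and $i\ge0$. This is possible since $\bigcup_sk_s^{\pm1}(E_{r_i+1})$ is compact; for $i=0$ it is $E_1$. Let $S_i=\Sigma\times[r_i-\frac12,r_i+\frac12]$, $i\ge1$. Then $S_i^*=\bigcup_sk_s(S_i)$ is compact and lies in $\Sigma\times(r_{i-1}+1,r_{i+1}-1)$. The upper bound is immediate. For the lower one, if $k_s(x)\in E_{r_{i-1}+1}$, then $x\in\mathrm{int}E_{r_i-1}$, so $x\notin S_i$.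

**Step 4.** *We split off a part supported in shells.* Let $U_l=\Sigma\times(r_{2l-2}+1,r_{2l}-1)$, $l\ge1$; these are disjoint and $S^*_{2l-1}\subset U_l$. Let $\chi$ be a cutoff equal to $1$ near $\bigcup_lS^*_{2l-1}$ with support in a union of compact subsets of the $U_l$. Multiply the contact Hamiltonian of $k_s$ by $\chi$, and let $b_s$ be the resulting isotopy. For $x\in S_{2l-1}$ the trajectory $k_s(x)$ stays where $\chi=1$ nearby, so $b_s=k_s$ on $\bigcup_lS_{2l-1}$. The widths $r_{2l}-r_{2l-2}-2$ are positive and nondecreasing, so Lemma 4.1 applies to $b_1$ and $b_1\in[G,G]$.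

**Step 5.** *The rest splits along the shells $S_{2l-1}$.* The isotopy $b_s^{-1}k_s$ is the identity on $\bigcup_lS_{2l-1}$ and starts at $\mathrm{id}$, so it preserves each complementary piece. Thus $b_1^{-1}g'=e\,e'$. Here $e\in\mathcal G_c$ is supported in $E_{r_1}$, and $e'=\prod_le^{(l)}$ with $e^{(l)}$ isotopic to $\mathrm{id}$ in $\Sigma\times(r_{2l-1}+\frac14,r_{2l+1}-\frac14)$. These shells are disjoint with nondecreasing widths, so $e'\in[G,G]$ by Lemma 4.1. By Theorem 0, $e\in[G,G]$. Hence $g=\psi b_1ee'\in[G,G]$. $\blacksquare$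

Theorem B covers familiar spaces. On $J^1N$ with $N$ closed, the flow $(x,p,y)\mapsto(x,e^ap,e^ay)$ multiplies $dy-p\,dx$ by $e^a$, and every orbit off the zero section crosses the unit sphere bundle $\{|p|^2+y^2=1\}$ exactly once, transversally. On $(\mathbb R^{2n+1},dy-p\,dx)$ the flow $(e^ax,e^ap,e^{2a}y)$ multiplies the form by $e^{2a}$, and $|x|^2+|p|^2+y^2$ has derivative $2|x|^2+2|p|^2+4y^2>0$ along it off the origin. On $T^2_{x,y}\times\mathbb R_t$ the form $\cos(2\pi x)\,dt+\sin(2\pi x)\,dy$ satisfies $\alpha\wedge d\alpha=2\pi\,dx\wedge dy\wedge dt$ and does not depend on $t$. With $K=T^2\times[-1,1]$ and $\Sigma=T^2\sqcup T^2$, pushing outward at both ends preserves $\ker\alpha$. This last manifold is diffeomorphic to $T^1\times S^1\times(-1,1)$, the manifold of Theorem A for $n=1$. So whether $H_1(G)$ vanishes depends on the contact structure and not only on $M$.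

On the manifold (1.1) the cutting can be imitated, but the shift of Lemma 4.1, Step 1, cannot. Here is the obstruction for $n=1$, in its simplest form. Suppose $\phi\in G$ carries the torus $T^2\times\{p_0\}$ onto $T^2\times\{p_1\}$. On $T^2\times\{p_0\}$ the kernel of $\alpha$ is the linear foliation of slope $p_0$, and $\phi$ carries it to the one of slope $p_1$. A lift $\tilde\phi$ commutes with deck transformations (shown at the beginning of Section 9), so $\tilde\phi-\mathrm{id}$ is bounded over $T^2\times\{p_0\}$. Then a line of slope $p_0$ stays at bounded distance from a line of slope $p_1$, and $p_0=p_1$. Remark 9.1 will show more, for all $n$: no element of $G$ moves $T^{n+1}\times\{p_0\}$ off itself when $p_0$ is rational. So a $\phi\in G$ with $\phi(U_l)\subset U_{l+1}$ for disjoint shells $U_l=\{\beta_l<|p|<\gamma_l\}$ does not exist. What remains possible is to raise these tori in the $y$-direction, and this is what we measure.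

## 5. Min-max levels of functions quadratic at infinity

### 5.1. Graphs, by hand

In Section 9 a change of coordinates turns $\Pi_{p_0}$ into the zero section $\Lambda_0=\{P=0,Y=0\}$ of $J^1T^n=T^n_X\times\mathbb R^n_P\times\mathbb R_Y$. The relevant contactomorphisms commute with $T_1$, where $T_c(X,P,Y)=(X,P,Y+c)$, but in general not with the other $T_c$. Suppose for a moment that all images of Legendrians that we meet are graphs $j^1f$. Measure the height of $j^1f$ over $j^1f'$ by $\min(f-f')$. Three things can be checked directly.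

* Triangle inequality: $\min(f-f'')\ge\min(f-f')+\min(f'-f'')$.
* Bounded loss under reversal: if $|\nabla f|<R$, then $\min f+\min(-f)=-(\max f-\min f)\ge-\frac12R\sqrt n$, since two points of $T^n$ are joined by a segment of length at most $\frac12\sqrt n$.
* Invariance at integer levels: let an isotopy $\psi_s$ commuting with $T_1$ carry $j^1f,j^1f'$ to $j^1f_s,j^1f'_s$, and let $k\in\mathbb Z$ not be a critical value of $f-f'$. A critical value $k$ of $f_s-f'_s$ means $j^1f_s\cap T_kj^1f'_s\neq\emptyset$, that is, $\psi_s(j^1f\cap T_kj^1f')\ne\emptyset$, which is false. So the critical value $\min(f_s-f_s')$, continuous in $s$, never crosses $k$.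

These three properties would give bounded defect. The computation stops because images need not be graphs. For $n=1$ the isotopy $(X,P,Y)\mapsto(X,P+su'(X),Y+su(X))$ followed by the shear $f_h$ (with $h$ a function of $P$) carries $\Lambda_0$ to
$$\{(X-h'(u'(X)),\;u'(X),\;u(X)+h(u'(X))-u'(X)h'(u'(X)))\}.\tag{5.1}$$
Let $u=\varepsilon\cos(2\pi X)$ and $h=-\frac N2P^2$ near $0$. At $X=0$ the projection to the base has derivative $1-h''(0)u''(0)=1-4\pi^2\varepsilon N$, which is negative if $4\pi^2\varepsilon N>1$. The projection has degree $1$ and is not injective, so (5.1) is not a graph. If $2\pi\varepsilon<R$, both isotopies can be cut off in $P$ inside $\{|P|<R\}$ without changing (5.1), so bounding $|P|$ does not help.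

The remedy is to describe Legendrians by functions with additional variables $\xi$, quadratic at infinity in $\xi$, and to replace the minimum by the level at which a certain homology class appears. We now set this up. Homology is singular with $\mathbb Z/2$ coefficients.

### 5.2. Admissible functions

**Definition 5.1.** Let $Z$ be a closed connected manifold with a Riemannian metric, $r\ge0$, $E=Z\times\mathbb R^r$, and $Q$ a nondegenerate quadratic form on $\mathbb R^r$ of index $\kappa$. A smooth $\Phi:E\to\mathbb R$ is *admissible* (with form $Q$) if for some $c,C>0$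
$$|\Phi-Q|<C,\qquad|\partial_z\Phi|\le C,\qquad c|\xi|-C\le|\partial_\xi\Phi|\le C(1+|\xi|).$$

Examples are any smooth function on $Z$ ($r=0$, $Q=0$), the form $Q$ itself, and $f(z)+Q(\xi)$. Admissible functions are closed under $\Phi\mapsto-\Phi$, $\Phi\mapsto\Phi+\mathrm{const}$, composition with diffeomorphisms of $Z$, and under
$$(\Phi\boxplus\Psi)(z,z',\xi,\eta)=\Phi(z,\xi)+\Psi(z',\eta),\qquad(F\oplus G)(x,\xi,\eta)=F(x,\xi)+G(x,\eta),$$
where in the second case $F,G$ have the same base. We write $F\ominus G=F\oplus(-G)$, and $\Phi\oplus q$ for $\Phi(z,\xi)+q(\eta)$ with $q$ a quadratic form. Put $\Phi^\lambda=\{\Phi<\lambda\}$.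

**Lemma 5.2.** There is $A_0$ with $|\partial_\xi\Phi|\ge1$ on $\{|\Phi|\ge A_0\}$. For $A'\ge A\ge A_0$ the inclusions $\Phi^{-A'}\subset\Phi^{-A}$ and $\Phi^A\subset E$ are homotopy equivalences. The same holds over every open subset of $Z$.

*Proof.* If $|\Phi|\ge A_0$, then $|Q(\xi)|\ge A_0-C$, so $|\xi|$ is large when $A_0$ is, and $|\partial_\xi\Phi|\ge c|\xi|-C\ge1$. (If $r=0$ and $A_0>C$, the set is empty.) Let $\theta_t$ be the fibrewise flow of $-\nabla_\xi\Phi$, complete by linear growth. Along it $\frac d{dt}\Phi=-|\partial_\xi\Phi|^2\le0$, and $\le-1$ where $|\Phi|\ge A_0$. So $\theta_{A'-A}$ maps $\Phi^{-A}$ into $\Phi^{-A'}$, and $\theta_t$ preserves both sets; $\theta_{A'-A}$ is a homotopy inverse of the first inclusion. For the second use $e\mapsto\theta_{\tau\max(0,\Phi(e)-A+1)}(e)$, $\tau\in[0,1]$. It preserves $\Phi^A$. At $\tau=1$ it lands in $\Phi^A$: if the value were $\ge A$ at the end, it would be $\ge A\ge A_0$ all along, hence at most $\Phi(e)-(\Phi(e)-A+1)=A-1$ at the end, a contradiction. The flow is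 fibrewise, so everything holds over open subsets of $Z$. $\square$

Hence the groups
$$\mathcal H_*(\Phi;\lambda)=H_*(\Phi^\lambda,\Phi^{-A}),\qquad\mathcal H_*(\Phi;\infty)=H_*(E,\Phi^{-A})\qquad(A\ge A_0,\ -A\le\lambda)$$
do not depend on $A$. Moreover $\mathcal H_*(\Phi;\lambda)=0$ for $\lambda\le-A_0$ and $\mathcal H_*(\Phi;\lambda)=\mathcal H_*(\Phi;\infty)$ for $\lambda\ge A_0$.

Fix a $Q$-orthogonal splitting $\mathbb R^r=V^+\oplus V^-$ with $\pm Q>0$ on $V^\pm\setminus0$. For sums of forms use the sum of the splittings, and for $-Q$ exchange $V^+$ and $V^-$. Let $p_\Phi:E\to\mathbb R^r\to V^-$ be the projection.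

**Lemma 5.3.** $\mathcal H_*(\Phi;\infty)\cong H_{*-\kappa}(Z)$. The lowest nonzero group is $\mathcal H_\kappa(\Phi;\infty)=\mathbb Z/2$, generated by a class $o_\Phi$, and for $A$ large
$$p_\Phi:(E,\Phi^{-A})\to(V^-,V^-\setminus0)\quad\text{is an isomorphism on }H_\kappa.\tag{5.2}$$

*Proof.* Write $Q^\lambda=Z\times\{Q<\lambda\}$. In the chain $Q^{-A-C}\subset\Phi^{-A}\subset Q^{-A+C}\subset\Phi^{-A+2C}$ ($A$ large) both two-step inclusions are homotopy equivalences by Lemma 5.2. On homology the middle inclusion is then surjective (from the first two-step) and injective (from the second), so $\Phi^{-A}\subset Q^{-A+C}$ is a homology isomorphism. For $b>0$ the projection $(\mathbb R^r,\{Q<-b\})\to(V^-,V^-\setminus0)$ is a homology isomorphism: scaling the $V^+$-component to $0$ decreases $Q$, so $\{Q<-b\}$ retracts to $\{\xi\in V^-:Q(\xi)<-b\}$, which is radially equivalent to $V^-\setminus0$. So $\mathcal H_*(\Phi;\infty)\cong H_*(Z\times(V^-,V^-\setminus0))\cong H_{*-\kappa}(Z)$. In degree $\kappa$ the projection to $(V^-,V^-\setminus0)$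 is the isomorphism $H_0(Z)\to H_0(\mathrm{pt})$, as $Z$ is connected. $\square$

**Definition 5.4.** $\ell(\Phi)=\inf\{\lambda:\ o_\Phi\in\mathrm{im}(\mathcal H_\kappa(\Phi;\lambda)\to\mathcal H_\kappa(\Phi;\infty))\}$.

This is a real number in $[-A_0,A_0]$. Chains have compact support and $\Phi^\lambda$ is open, so a class present at level $\lambda$ is present at a slightly lower level. Thus
$$\ell(\Phi)<\lambda\iff o_\Phi\in\mathrm{im}\big(\mathcal H_\kappa(\Phi;\lambda)\to\mathcal H_\kappa(\Phi;\infty)\big).\tag{5.3}$$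
Clearly $\ell(\Phi+c)=\ell(\Phi)+c$, and $\ell$ is invariant under diffeomorphisms of $Z$.

*Example.* If $r=0$, then $o_\Phi$ generates $H_0(Z)$ and $\ell(\Phi)=\min\Phi$. Next let $\Phi=f(z)+q(\xi)$. If $\lambda\le\min f$, then $\Phi^\lambda\subset\{q<0\}$, so $p_\Phi$ maps $\Phi^\lambda$ into $V^-\setminus0$. The map $H_\kappa(\Phi^\lambda,\Phi^{-A})\to H_\kappa(V^-,V^-\setminus0)$ then factors through $H_\kappa(V^-\setminus0,V^-\setminus0)=0$, so $o_\Phi$ is not in the image and $\ell(\Phi)\ge\min f$. Lemma 5.11 below gives $\ell(\Phi)\le\min f$. So $\ell(\Phi)=\min f$.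

We use products with a closed ball $D$ as follows. If a chain $c$ in $X$ has boundary in $A\subset X$ and $d$ represents the generator $[D,\partial D]$, then $\partial(c\times d)$ is a chain in $A\times D$ plus a chain in $X\times\partial D$. So a map of $X\times D$ into $X'$ that sends both of these sets into $A'$ defines a class in $H_*(X',A')$ depending only on $[c]$.

### 5.3. Critical values and sums

**Lemma 5.5.** If $[\lambda,\lambda']$ contains no critical value of $\Phi$, then $\mathcal H_*(\Phi;\lambda)\to\mathcal H_*(\Phi;\lambda')$ is an isomorphism. The number $\ell(\Phi)$ is a critical value of $\Phi$.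

*Proof.* Since $|\nabla\Phi|\ge c|\xi|-C$ and $Z$ is compact, $|\nabla\Phi|\ge\delta>0$ on $\{\lambda\le\Phi\le\lambda'\}$. The flow of $-\nabla\Phi$ is complete by linear growth and preserves sublevel sets. After time $(\lambda'-\lambda)/\delta^2$ it carries $\Phi^{\lambda'}$ into $\Phi^\lambda$. So $(\Phi^\lambda,\Phi^{-A})\subset(\Phi^{\lambda'},\Phi^{-A})$ is a homotopy equivalence of pairs. The critical points form a compact set. If $\ell(\Phi)$ were not critical, some $[\ell(\Phi)-\varepsilon,\ell(\Phi)+\varepsilon]$ would contain no critical value. The images in $\mathcal H_\kappa(\Phi;\infty)$ at its two ends would agree, contradicting Definition 5.4. $\square$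

**Lemma 5.6.** $\ell(\Phi\boxplus\Psi)\le\ell(\Phi)+\ell(\Psi)$.

*Proof.* *We multiply representing cycles.* Let $a>\ell(\Phi)$, $b>\ell(\Psi)$, and let $z\in H_\kappa(\Phi^a,\Phi^{-A})$, $w\in H_{\kappa'}(\Psi^b,\Psi^{-A})$ map to $o_\Phi,o_\Psi$, with $A$ large. Then $z\times w\in H(\Phi^a\times\Psi^b,\ \Phi^{-A}\times\Psi^b\cup\Phi^a\times\Psi^{-A})$. On the first space $\Phi\boxplus\Psi<a+b$, and on the second $\Phi\boxplus\Psi<-A+\max(a,b)$, so we get a class in $\mathcal H_{\kappa+\kappa'}(\Phi\boxplus\Psi;a+b)$. Since $p_{\Phi\boxplus\Psi}=p_\Phi\times p_\Psi$, its image under $p_{\Phi\boxplus\Psi}$ is $p_{\Phi*}z\times p_{\Psi*}w\neq0$. By (5.2) it maps to $o_{\Phi\boxplus\Psi}$, so $\ell(\Phi\boxplus\Psi)<a+b$. $\square$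

**Lemma 5.7.** For $\Phi,\Psi$ over the same base, $\ell(\Phi\oplus\Psi)\ge\ell(\Phi)+\ell(\Psi)$.

*Proof.* *We detect $o$ by cohomology classes that vanish on low sublevels, and take their cup product.* Let $a<\ell(\Phi)$, $b<\ell(\Psi)$, $A$ large. Let $\omega,\omega'$ generate $H^\kappa(V^-_\Phi,V^-_\Phi\setminus0)$ and $H^{\kappa'}(V^-_\Psi,V^-_\Psi\setminus0)$, and let $u=p_\Phi^*\omega\in H^\kappa(E,\Phi^{-A})$, $v=p_\Psi^*\omega'\in H^{\kappa'}(E',\Psi^{-A})$. The image of $H_\kappa(\Phi^a,\Phi^{-A})$ in $H_\kappa(E,\Phi^{-A})=\mathbb Z/2$ does not contain $o_\Phi$, so it is $0$. Hence $u$ restricts to $0$ in $H^\kappa(\Phi^a,\Phi^{-A})=\mathrm{Hom}(H_\kappa(\Phi^a,\Phi^{-A}),\mathbb Z/2)$, and by the exact sequence of the triple $u$ lifts to $u'\in H^\kappa(E,\Phi^a)$. Similarly $v$ lifts to $v'\in H^{\kappa'}(E',\Psi^b)$.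

Let $E''$ be the total space for $\Phi\oplus\Psi$, with projections $\mathrm{pr}_1,\mathrm{pr}_2$ to $E,E'$. If $\Phi\ge a$ and $\Psi\ge b$, then $\Phi\oplus\Psi\ge a+b$; so $(\Phi\oplus\Psi)^{a+b}\subset\mathrm{pr}_1^{-1}\Phi^a\cup\mathrm{pr}_2^{-1}\Psi^b$. Thus $\mathrm{pr}_1^*u'\cup\mathrm{pr}_2^*v'$ gives a class in $H^{\kappa+\kappa'}(E'',(\Phi\oplus\Psi)^{a+b})$, and this class pairs trivially with everything in the image of $\mathcal H(\Phi\oplus\Psi;a+b)$. Its restriction to $(E'',(\Phi\oplus\Psi)^{-2A})$ is the restriction of $\mathrm{pr}_1^*u\cup\mathrm{pr}_2^*v=p_{\Phi\oplus\Psi}^*(\omega\times\omega')$, which by (5.2) takes the value $1$ on $o_{\Phi\oplus\Psi}$. So $o_{\Phi\oplus\Psi}$ is not in the image at level $a+b$, and $\ell(\Phi\oplus\Psi)\ge a+b$. $\square$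

For $r=0$ these say $\min(f(z)+g(z'))\le\min f+\min g$ and $\min(f+g)\ge\min f+\min g$. The triangle inequality for $\min$ used $(f-f')+(f'-f'')=f-f''$. With extra variables the two copies of the middle function do not cancel, and the next lemma replaces the cancellation.

**Lemma 5.8.** For admissible $F,G,H$ over the same base, $\ell\big((F\ominus G)\oplus(G\ominus H)\big)\le\ell(F\ominus H)$.

*Proof.* Let $G$ have $r_G$ fibre variables, form $Q_G$ and $|G-Q_G|<C_G$. Let $\Omega(x,\xi,\eta,\eta',\zeta)=F(x,\xi)-G(x,\eta)+G(x,\eta')-H(x,\zeta)$. If $\kappa$ is the index for $F\ominus H$, the index for $\Omega$ is $\kappa+r_G$, since $-Q_G$ and $Q_G$ together contribute $r_G$.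

**Step 1.** *We embed $(F\ominus H)^\lambda$ times a ball in $\Omega^\lambda$, near the diagonal $\eta=\eta'$ but pushed down.* Let $\upsilon^t_x$ be the flow of $-\nabla_\eta G(x,\cdot)$, $t\in[0,1]$. From $|\partial_\eta G|\le C(1+|\eta|)$ we get $1+|\upsilon^t_x(w)|\ge e^{-C}(1+|w|)$. With $|\partial_\eta G|\ge c|\eta|-C$ this gives $|\partial_\eta G(x,\upsilon_x^t(w))|\ge\max(0,c_1|w|-C_1)$ for some constants $c_1,C_1>0$. Since $\max(0,\alpha-\beta)^2\ge\frac12\alpha^2-\beta^2$ for $\alpha,\beta\ge0$,
$$G(x,\upsilon^1_x(w))-G(x,w)=-\int_0^1|\partial_\eta G(x,\upsilon_x^t(w))|^2dt\le\min(0,\,C'-c'|w|^2).$$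
Put $j(x,\xi,\zeta,w)=(x,\xi,w,\upsilon^1_x(w),\zeta)$. Then $\Omega\circ j\le(F\ominus H)+\min(0,C'-c'|w|^2)$.

**Step 2.** *We produce a class at level $\lambda$.* Let $\lambda>\ell(F\ominus H)$, let $z\in H_\kappa((F\ominus H)^\lambda,(F\ominus H)^{-A})$ map to $o_{F\ominus H}$, and let $D_\rho\subset\mathbb R^{r_G}$ be the closed ball of radius $\rho$. For $\rho$ large $j$ maps
$$\big((F\ominus H)^\lambda\times D_\rho,\ (F\ominus H)^{-A}\times D_\rho\cup(F\ominus H)^\lambda\times\partial D_\rho\big)\to(\Omega^\lambda,\Omega^{-A}),$$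
so $j_*(z\times[D_\rho,\partial D_\rho])\in\mathcal H_{\kappa+r_G}(\Omega;\lambda)$.

**Step 3.** *We check that this class maps to $o_\Omega$, by applying $p_\Omega$.* We have $V^-_\Omega=V^-_{F\ominus H}\oplus V_G^+\oplus V_G^-$ and $p_\Omega\circ j=(p_{F\ominus H},w_+,\upsilon^1_x(w)_-)$. Consider the homotopy $(p_{F\ominus H},w_+,\upsilon^t_x(w)_-)$, $t\in[0,1]$. On $(F\ominus H)^{-A}\times D_\rho$ its first component is nonzero. On $w\in\partial D_\rho$ we have $(w_+,\upsilon^t_x(w)_-)\ne0$: otherwise $w\in V^-_G$, so $Q_G(w)\le-c''\rho^2$, and $\upsilon^t_x(w)\in V_G^+$, so $Q_G(\upsilon_x^t(w))\ge0$. But $G(x,\upsilon^t_x(w))\le G(x,w)$ gives $Q_G(\upsilon_x^t(w))\le Q_G(w)+2C_G$, a contradiction for $\rho$ large. So this is a homotopy of maps of pairs into $(V_\Omega^-,V_\Omega^-\setminus0)$ from $p_{F\ominus H}\times\mathrm{id}$ to $p_\Omega\circ j$. The image of our class is $p_{F\ominus H*}z\times[D_\rho,\partial D_\rho]\ne0$. By (5.2) and (5.3), $\ell(\Omega)<\lambda$. $\square$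

**Corollary 5.9.** $\ell(F\ominus H)\ge\ell(F\ominus G)+\ell(G\ominus H)$.

*Proof.* Combine Lemmas 5.8 and 5.7. $\square$

### 5.4. Deformation and stabilization

**Lemma 5.10.** Let $\Phi_s$, $s\in[0,1]$, be a smooth family of admissible functions on $Z\times\mathbb R^r$ with one form $Q$ and uniform constants, and with $\partial_s\Phi_s$ bounded. If $\lambda$ is not a critical value of any $\Phi_s$, then $\mathcal H_*(\Phi_0;\lambda)\cong\mathcal H_*(\Phi_1;\lambda)$, and $\ell(\Phi_0)<\lambda\iff\ell(\Phi_1)<\lambda$.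

*Proof.* *We build a flow that freezes the levels $\lambda$ and $-A$.* Take $A$ large, $-A<\lambda$. By coercivity and compactness there are $\varepsilon,\delta>0$ with $|\nabla\Phi_s|\ge\delta$ whenever $|\Phi_s-\lambda|\le\varepsilon$ or $|\Phi_s+A|\le\varepsilon$, for all $s$: a sequence violating this would be bounded and would converge to a critical point at level $\lambda$ or $-A$. Let $\beta$ be a cutoff on $\mathbb R$, supported in the $\varepsilon$-neighbourhoods of $\lambda$ and $-A$ and equal to $1$ near these two points. The vector field $-\beta(\Phi_s)(\partial_s\Phi_s)\nabla\Phi_s/|\nabla\Phi_s|^2$ is bounded; let $\chi_s$ be its flow. Along trajectories $\frac d{ds}\Phi_s(\chi_s)=(1-\beta(\Phi_s))\,\partial_s\Phi_s$, so a trajectory that is once at level $\lambda$ (or $-A$) stays there, and no trajectory crosses these levels. Thus $\chi_1$ is a homeomorphism of triples $(E,\Phi_0^\lambda,\Phi_0^{-A})\to(E,\Phi_1^\lambda,\Phi_1^{-A})$. It maps $o_{\Phi_0}$ to $o_{\Phi_1}$, since each is the only nonzero element of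 its group. Use (5.3). $\square$

**Lemma 5.11.** Let $q$ be a nondegenerate quadratic form on $\mathbb R^L$ and $\Theta$ a fibre-preserving diffeomorphism over the base such that $(\Phi\oplus q)\circ\Theta$ is admissible. Then $\ell((\Phi\oplus q)\circ\Theta)\le\ell(\Phi)$.

*Proof.* $\Theta$ identifies sublevel sets, hence the lowest nonzero groups and their generators; so $\ell((\Phi\oplus q)\circ\Theta)=\ell(\Phi\oplus q)$. Let $\lambda>\ell(\Phi)$, let $z\in H_\kappa(\Phi^\lambda,\Phi^{-A})$ map to $o_\Phi$, and let $D$ be a ball of large radius in the negative space of $q$. On $\Phi^{-A}\times D$ and on $\Phi^\lambda\times\partial D$ we have $\Phi\oplus q<-A$, so $z\times[D,\partial D]$ defines a class in $\mathcal H(\Phi\oplus q;\lambda)$. Its image under $p_{\Phi\oplus q}=p_\Phi\times p_q$ is $p_{\Phi*}z\times[D,\partial D]\ne0$. By (5.2) it maps to $o_{\Phi\oplus q}$. $\square$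

## 6. Generating functions in $J^1T^n$

**Definition 6.1.** An admissible $F:T^n\times\mathbb R^r\to\mathbb R$ *generates* $\Lambda\subset J^1T^n$ if
$$\Lambda=\{(x,\partial_xF(x,\xi),F(x,\xi)):\ \partial_\xi F(x,\xi)=0\}.$$

For $r=0$ the function $f$ generates $j^1f$; the constant $c$ generates $T_c\Lambda_0$. If $F,F'$ generate $\Lambda,\Lambda'$, then a critical point of $F\ominus F'$ is a triple $(x,\xi,\eta)$ with $\partial_\xi F=0$, $\partial_\eta F'=0$, $\partial_xF=\partial_xF'$. So the set of critical values of $F\ominus F'$ is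
$$\mathrm{Spec}(\Lambda,\Lambda')=\{Y-Y':(X,P,Y)\in\Lambda,\ (X,P,Y')\in\Lambda'\}.\tag{6.1}$$
By Sard's theorem it has measure zero, and it is compact if $\Lambda,\Lambda'$ are. Also
$$k\in\mathrm{Spec}(\Lambda,\Lambda')\iff\Lambda\cap T_k\Lambda'\neq\emptyset.\tag{6.2}$$

**Definition 6.2.** Fix $R>0$. An *$R$-isotopy* is a smooth contact isotopy $(\varphi_s)_{s\in[0,1]}$ of $J^1T^n$ with $\varphi_0=\mathrm{id}$, each $\varphi_s$ commuting with $T_1$ and supported in $\{|P|\le R'\}$ for some $R'<R$.

For example, for $h\in C^\infty_c(\mathbb R^n)$ supported in $\{|P|<R\}$, the shears $(X,P,Y)\mapsto(X-s\nabla h,\,Y\text{-coordinate }Y+sh-sP\cdot\nabla h)$ with $P$ fixed form an $R$-isotopy.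

**Proposition 6.3** (cf. Chekanov, Funct. Anal. Appl. 30 (1996) 118–128). Let $F$ generate $\Lambda$ and let $(\varphi_s)$ be an $R$-isotopy. After a reparametrization of $(\varphi_s)$ fixing $s=0,1$, there are a nondegenerate quadratic form $q$, a fibre-preserving diffeomorphism $\Theta$ and a smooth family of admissible functions $F_s$ with one quadratic form, uniform constants and bounded $\partial_sF_s$, such that $F_s$ generates $\varphi_s\Lambda$ and $F_0=(F\oplus q)\circ\Theta$. The reparametrization depends only on $(\varphi_s)$, and one reparametrization serves all $F$.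

*Proof.* **Step 1.** *We describe a map close to $\mathrm{id}$ by one function $H$.* Let $\varphi$ be a contactomorphism of $J^1T^n$ commuting with $T_1$, supported in $\{|P|\le R'\}$, with a lift $\hat\varphi(X,P,Y)=(X',P',Y')$ to $J^1\mathbb R^n$ that commutes with integer translations of $X$ and is $\mathrm{id}$ for $|P|\ge R'$. This lift commutes with $T_1$: $\hat\varphi T_1$ and $T_1\hat\varphi$ lift one map and agree for $|P|\ge R'$. Let $\hat\varphi^*(dY-P\,dX)=e^\theta(dY-P\,dX)$. Call $\varphi$ *small* if

* (i) for all $(P,z)$ the map $X\mapsto X'(X,P,z+P\cdot X)-X$ has differential of norm $\le\frac12$, and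
* (ii) $|e^\theta-1|\le\frac12$.

The functions $X'-X$ and $\theta$ descend to compactly supported functions on $T^n\times\mathbb R^n\times S^1$. The differential in (i) is $\partial_X(X'-X)+\partial_Y(X'-X)\otimes P$, where $P$ is bounded on the support. So both conditions hold if $\varphi$ is $C^1$-close to $\mathrm{id}$, with $R'$ fixed.

For small $\varphi$, $X\mapsto X'(X,P,z+P\cdot X)$ is the identity plus a contraction, hence a diffeomorphism of $\mathbb R^n$; let $X=\sigma(X',P,z)$ be its inverse. So $(X',P,z)$ with $z=Y-P\cdot X$ are global coordinates on $J^1\mathbb R^n$. Put $H(X';P,z)=Y'$ in these coordinates. Since $dY-P\,dX=dz+X\cdot dP$, the identity $dH-P'dX'=e^\theta(dz+X\cdot dP)$ gives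
$$H_{X'}=P',\qquad H_z=e^\theta,\qquad H_P=e^\theta\,\sigma(X',P,z).\tag{6.3}$$

**Step 2.** *We isolate the bounded, periodic part of $H$.* Put $e(X',P,y)=H(X';P,y-P\cdot X')-y$. The translation $X\mapsto X+m$ carries $z$ to $z-P\cdot m$, and $\hat\varphi$ commutes with it and with $T_1$. So $H(X'+m;P,z-P\cdot m)=H(X';P,z)$ and $H(X';P,z+1)=H(X';P,z)+1$. Hence $e$ is periodic in $X'$ and $y$. For $|P|\ge R'$ we have $H=z+P\cdot X'$, so $e=0$. Therefore $e$ and its derivatives are bounded, and $1+e_y=e^\theta\in[\frac12,\frac32]$.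

**Step 3.** *From $F$ generating $\Lambda$, with form $Q$, we define a function that will generate $\varphi\Lambda$.* On $T^n_x\times\mathbb R^n_P\times\mathbb R^n_v\times\mathbb R^r_\xi$ put
$$\widetilde F=H\big(x;P,F(x+v,\xi)-P\cdot(x+v)\big)=W+e(x,P,W),\qquad W=F(x+v,\xi)-P\cdot v.\tag{6.4}$$
The two expressions agree by the definition of $e$ with $y=W$. The second shows that $\widetilde F$ is well defined for $x\in T^n$. It is admissible with form $Q(\xi)-P\cdot v$: the difference is bounded; $\partial_x\widetilde F=e_x+(1+e_y)\partial_xF$ is bounded; and the fibre derivative is $(1+e_y)\,\partial_{(P,v,\xi)}W+(e_P,0,0)$ with $W_P=-v$, $W_v=\partial_xF-P$, $W_\xi=\partial_\xi F$. As $\partial_xF$ is bounded, the two-sided linear estimates follow.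

**Step 4.** *$\widetilde F$ generates $\varphi\Lambda$.* Work with $x\in\mathbb R^n$ and put $X=x+v$, $z=F(X,\xi)-P\cdot X$. As $H_z>0$, the equations $\partial_\xi\widetilde F=0$, $\partial_v\widetilde F=0$, $\partial_P\widetilde F=H_P-H_zX=0$ read
$$\partial_\xi F(X,\xi)=0,\qquad P=\partial_xF(X,\xi),\qquad\sigma(x,P,z)=X,$$
the last by (6.3). They say that $(X,P,z+P\cdot X)=(X,\partial_xF,F)$ lies in the lift of $\Lambda$ and that $\hat\varphi$ maps it to a point with first coordinate $x$. By (6.3) this image is $(x,H_{X'},H)=(x,\partial_x\widetilde F,\widetilde F)$, because $\partial_x\widetilde F=H_{X'}+H_z(\partial_xF-P)=H_{X'}$. Conversely, for a point of the lift of $\Lambda$ with image over $x$, put $v=X-x$. So all points of $\varphi\Lambda$ arise.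

**Step 5.** *For $\varphi=\mathrm{id}$ the construction is a stabilization.* Then $e=0$ and $\widetilde F=F(x+v,\xi)-P\cdot v=F(x,\xi)-(P-g)\cdot v$ with $g(x,v,\xi)=\int_0^1\partial_xF(x+tv,\xi)\,dt$. That is, $\widetilde F=(F\oplus q_0)\circ\Theta_0$ with $q_0(P,v)=-P\cdot v$ and $\Theta_0(x,\xi,P,v)=(x,\xi,P-g,v)$.

**Step 6.** *We treat the isotopy by cutting it into small pieces.* By compactness there is $m$ such that $\varphi_s\varphi_{s'}^{-1}$ is small whenever $s,s'$ lie in one interval $[\frac{i-1}m,\frac im]$ (use the lifts $\hat\varphi_s\hat\varphi_{s'}^{-1}$ with $\hat\varphi_0=\mathrm{id}$). Reparametrize each interval so that $\varphi_s$ is constant near each $s=\frac im$. Let $\chi_s^{(i)}$ be $\mathrm{id}$ for $s\le\frac{i-1}m$, $\varphi_s\varphi_{(i-1)/m}^{-1}$ for $\frac{i-1}m\le s\le\frac im$, and $\varphi_{i/m}\varphi_{(i-1)/m}^{-1}$ for $s\ge\frac im$. These are smooth in $s$ and small, and $\varphi_s=\chi_s^{(m)}\cdots\chi_s^{(1)}$. Let $F_s$ be obtained from $F$ by applying the construction of Step 3 successively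 with $\chi_s^{(1)},\dots,\chi_s^{(m)}$. By Step 4, $F_s$ generates $\varphi_s\Lambda$. The form is the same for all $s$, and the bounds are uniform in $s$. In one step $\partial_s\widetilde F_s=(1+e_y)\,\partial_sF_s(x+v,\xi)+\partial_se_s$, so $\partial_sF_s$ stays bounded. At $s=0$ all $\chi^{(i)}_0=\mathrm{id}$, and Step 5, applied $m$ times, gives $F_0=(F\oplus q_0\oplus\dots\oplus q_0)\circ\Theta$. Here $m$ and the reparametrization depend only on $(\varphi_s)$. $\square$

*Example.* For a shear $\varphi=f_h$ with $h$ small and supported in $\{|P|<R\}$, $X=X'+\nabla h(P)$ and $H=z+P\cdot X'+h(P)$, so $e=h(P)$. Starting from $F=u(x)$ we get $\widetilde F=u(x+v)+h(P)-P\cdot v$. Its fibre critical points satisfy $P=\nabla u(x+v)$, $v=\nabla h(P)$, and for $n=1$ they reproduce (5.1).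

## 7. Levels of pairs of Legendrians

Let $\mathcal C_R$ be the group of time-one maps of $R$-isotopies and $\mathcal L=\{\varphi T_c\Lambda_0:\varphi\in\mathcal C_R,\ c\in\mathbb R\}$. By Proposition 6.3, starting from the constant $c$, each $\Lambda\in\mathcal L$ is generated by some admissible function. It is compact and lies in $\{|P|<R\}$. Conjugation by $T_c$ and by rotations $\rho:X\mapsto X+v$ preserves $\mathcal C_R$, so $\mathcal L$ is preserved by $\mathcal C_R$, $T_c$ and $\rho$.

**Definition 7.1.** For $\Lambda,\Lambda'\in\mathcal L$ let $\ell(\Lambda,\Lambda')=\inf\{\ell(F\ominus F'):F,F'\text{ generate }\Lambda,\Lambda'\}$.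

By Lemma 5.5 and (6.1) all values on the right lie in the compact set $\mathrm{Spec}(\Lambda,\Lambda')$. So the infimum is finite and $\ell(\Lambda,\Lambda')\in\mathrm{Spec}(\Lambda,\Lambda')$. Taking the infimum avoids any uniqueness statement for generating functions.

**Lemma 7.2.** For $\Lambda,\Lambda',\Lambda''\in\mathcal L$ and $\psi\in\mathcal C_R$:

* (a) $\ell(\Lambda,\Lambda'')\ge\ell(\Lambda,\Lambda')+\ell(\Lambda',\Lambda'')$.
* (b) $\ell(\rho T_c\Lambda,\rho\Lambda')=\ell(\Lambda,\Lambda')+c$ for rotations $\rho$.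
* (c) If $k\in\mathbb Z\setminus\mathrm{Spec}(\Lambda,\Lambda')$, then $\ell(\psi\Lambda,\psi\Lambda')<k\iff\ell(\Lambda,\Lambda')<k$.
* (d) $\ell(T_c\Lambda_0,T_{c'}\Lambda_0)=c-c'$.
* (e) $\ell(\psi\Lambda,\psi\Lambda')\ge\ell(\Lambda,\Lambda')-2$.

*Proof.* (a) For $F,F''$ generating $\Lambda,\Lambda''$ and any $G$ generating $\Lambda'$, Corollary 5.9 gives $\ell(F\ominus F'')\ge\ell(F\ominus G)+\ell(G\ominus F'')\ge\ell(\Lambda,\Lambda')+\ell(\Lambda',\Lambda'')$. Take the infimum over $F,F''$.

(b) Generating functions correspond by $F\mapsto F(x-v,\xi)+c$ and $F'\mapsto F'(x-v,\xi)$.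

(d) $\mathrm{Spec}(T_c\Lambda_0,T_{c'}\Lambda_0)=\{c-c'\}$.

(c) *We deform and use that $\psi_s$ commutes with $T_k$.* Let $F,F'$ generate $\Lambda,\Lambda'$ with $\ell(F\ominus F')<k$. Apply Proposition 6.3 along an $R$-isotopy $(\psi_s)$ with $\psi_1=\psi$ to both functions, with the same $m$ and reparametrization, to get $F_s,F'_s$. Then $F_0\ominus F'_0$ is $(F\ominus F')\oplus(q\ominus q')$ composed with a fibre-preserving diffeomorphism, so $\ell(F_0\ominus F'_0)<k$ by Lemma 5.11. For all $s$ we have $\psi_s\Lambda\cap T_k\psi_s\Lambda'=\psi_s(\Lambda\cap T_k\Lambda')=\emptyset$, so by (6.2) $k$ is not a critical value of $F_s\ominus F'_s$. By Lemma 5.10, $\ell(F_1\ominus F'_1)<k$, hence $\ell(\psi\Lambda,\psi\Lambda')<k$. The converse follows by using $\psi^{-1}$.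

(e) *Part (c) gives control at integer levels outside the spectrum; we shift $\Lambda$ slightly so that no integer is in the spectrum.* Let $\Lambda=\varphi T_a\Lambda_0$, $\Lambda'=\varphi'T_{a'}\Lambda_0$, $\Lambda^\varepsilon=\varphi T_{a+\varepsilon}\Lambda_0$. For $k\in\mathbb Z$,
$$k\in\mathrm{Spec}(\Lambda^\varepsilon,\Lambda')\iff T_{a+\varepsilon}\Lambda_0\cap T_k\varphi^{-1}\varphi'T_{a'}\Lambda_0\ne\emptyset\iff a+\varepsilon-k\in\mathrm{Spec}(\varphi^{-1}\varphi'T_{a'}\Lambda_0,\Lambda_0),$$
a set of measure zero. So there is $\varepsilon\in(0,1)$ with $\mathrm{Spec}(\Lambda^\varepsilon,\Lambda')\cap\mathbb Z=\emptyset$. By (d), $\mathrm{Spec}(T_{a+\varepsilon}\Lambda_0,T_a\Lambda_0)=\{\varepsilon\}$ does not contain $0$, and the spectrum of the reversed pair, $\{-\varepsilon\}$, does not contain $-1$. So (c) with $k=0$ and $k=-1$ gives, for all $\chi\in\mathcal C_R$,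
$$\ell(\chi T_{a+\varepsilon}\Lambda_0,\chi T_a\Lambda_0)\ge0,\qquad\ell(\chi T_a\Lambda_0,\chi T_{a+\varepsilon}\Lambda_0)\ge-1.\tag{7.1}$$
By (c) with $k=\lfloor\ell(\Lambda^\varepsilon,\Lambda')\rfloor$, $\ell(\psi\Lambda^\varepsilon,\psi\Lambda')\ge\lfloor\ell(\Lambda^\varepsilon,\Lambda')\rfloor\ge\ell(\Lambda^\varepsilon,\Lambda')-1$. Now use (a) twice, and (7.1) with $\chi=\psi\varphi$ and then $\chi=\varphi$:
$$\ell(\psi\Lambda,\psi\Lambda')\ge\ell(\psi\Lambda,\psi\Lambda^\varepsilon)+\ell(\psi\Lambda^\varepsilon,\psi\Lambda')\ge-1+\ell(\Lambda^\varepsilon,\Lambda')-1\ge-2+\ell(\Lambda^\varepsilon,\Lambda)+\ell(\Lambda,\Lambda')\ge-2+\ell(\Lambda,\Lambda').\ \square$$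

## 8. Bounded loss under reversal, and bounded defect

For graphs with $|\nabla f|<R$ we saw $\min f+\min(-f)\ge-\frac12R\sqrt n$: moving the base point by $s$ changes $f$ by at most $R|s|$. We imitate this with homology in place of minima.

**Lemma 8.1.** There is $c=c(n,R)\ge0$ with $\ell(\Lambda,\Lambda_0)+\ell(\Lambda_0,\Lambda)\ge-c$ for all $\Lambda=\varphi\Lambda_0$, $\varphi\in\mathcal C_R$. With $d=2\sqrt n\,R$ one may take $c=1+d+2^{2^n-1}(2d+1)$.

*Proof.* **Step 1.** *We reduce to a bound on $\ell(F)+\ell(-F')$.* If $G$ generates $\Lambda_0$, then all fibre critical points of $G$ have value $0$, so $\pm G$ has only the critical value $0$ and $\ell(\pm G)=0$ by Lemma 5.5. By Lemma 5.7, $\ell(F\ominus G)\ge\ell(F)$ and $\ell(G\ominus F')\ge\ell(-F')$. So it suffices to show $\ell(F)+\ell(-F')\ge-c$ for all $F,F'$ generating $\Lambda$.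

**Step 2.** *We arrange that the homology of $F\ominus F'$ vanishes below level $-1$.* Let $(\varphi_s)$ be an $R$-isotopy with $\varphi_1=\varphi$. Apply Proposition 6.3 to the $R$-isotopy $\varphi_{1-s}\varphi^{-1}$, which moves $\Lambda$ to $\Lambda_0$ through $\varphi_{1-s}\Lambda_0$, starting from $F$ and from $F'$. By Lemma 5.11, applied to $F,q$ and to $-F',-q'$, we have $\ell(F_0)\le\ell(F)$ and $\ell(-F_0')\le\ell(-F')$. So we may replace $F,F'$ by the initial members $F_0,F_0'$ of the resulting families. For integers $k\le-1$ and all $s$ (after the reparametrization), $k$ is not a critical value of $F_s\ominus F_s'$, since $\varphi_{1-s}(\Lambda_0\cap T_k\Lambda_0)=\emptyset$. Moreover $F_1\ominus F_1'$ has only the critical value $0$, so by Lemma 5.5 its homology at level $k$ equals that at level $-A$, which is $0$. By Lemma 5.10,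
$$\mathcal H_*(F\ominus F';k)\cong\mathcal H_*(F_1\ominus F'_1;k)=0\qquad(k\in\mathbb Z,\ k\le-1).\tag{8.1}$$

**Step 3.** *We place $F\ominus F'$ in a family over $T^n$ whose total level we must bound.* Let $Y(s,z)=F(x+s,\xi)-F'(x,\eta)$, $s\in T^n$, $z=(x,\xi,\eta)\in E$, where $E$ is $T^n$ times the fibre variables; put $Y_s=Y(s,\cdot)$, so $Y_0=F\ominus F'$. The diffeomorphism $(s,x)\mapsto(x+s,x)$ of the base turns $Y$ into $F\boxplus(-F')$. So $Y$ is admissible with base $T^n\times T^n$, and $\ell(Y)\le\ell(F)+\ell(-F')$ by Lemma 5.6. It suffices to bound $\ell(Y)$ from below.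

**Step 4.** *We transport the fibre over $s$ to the fibre over $0$ and back, at a cost controlled by $R$.* If $\nabla_zY=0$, then $\partial_\xi F(x+s,\xi)=0$ and $\partial_sY=\partial_xF(x+s,\xi)$ is the $P$-coordinate of a point of $\Lambda$, so $|\partial_sY|<R$. Since $|\nabla_zY|\ge c_1|(\xi,\eta)|-C_1$, the set $\{|\partial_sY|\ge R,\ |\nabla_zY|\le1\}$ is compact, and $\nabla_zY\ne0$ on it. So there is $\delta>0$ with $|\nabla_zY|\ge\delta$ on $\{|\partial_sY|\ge R\}$. As $\partial_sY$ is bounded, choose $g_0$ with $g_0\delta^2\ge2\sqrt n\,\sup|\partial_sY|$. For $w\in\mathbb R^n$, $|w|\le2\sqrt n$, the field $V_w=(w,-g_0\nabla_zY)$ is complete and satisfies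
$$V_wY=w\cdot\partial_sY-g_0|\nabla_zY|^2\le R|w| ;$$
where $|\partial_sY|\ge R$ the left side is even $\le0$. For $s\in\mathbb R^n$, $|s|\le2\sqrt n$, $u\in[0,1]$, let $a_u$ be the time-$u$ flow of $V_{-s}$ from the fibre over $s$ to the fibre over $(1-u)s$. Let $b_u$ be the time-$u$ flow of $V_s$ from the fibre over $(1-u)s$ to the fibre over $s$. Each raises $Y$ by at most $ud$, where $d=2\sqrt n\,R$. The constants $\delta$ and $g_0$ depend on $\varphi$, but $d$ does not.

**Step 5.** *Over a box, homology dies after raising the level by $\sigma_1=2d+1$.* For $O\subset T^n$ open write $\mathcal H_*(O;\lambda)=H_*(Y|_O^\lambda,Y|_O^{-A})$, where $s$ is restricted to $O$; by Lemma 5.2 it is independent of $A$ large. Let $W\subset T^n$ be an open box lifting to a box in $[-1,2]^n$, and represent $s\in W$ by its lift, so $|s|\le2\sqrt n$. For $\lambda\le-1-d$ let $k=\lceil\lambda+d\rceil\le-1$. The maps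
$$(Y|_W^\lambda,Y|_W^{-A})\xrightarrow{(s,\,a_1)}W\times(Y_0^{k},Y_0^{-A+d})\xrightarrow{\ b_1\ }(Y|_W^{k+d},Y|_W^{-A+2d})$$
are well defined by Step 4. Their composition is homotopic to the inclusion through $b_ua_u$, which raises $Y$ by at most $2ud$; note $\lambda+2d\le k+d$. As $W$ is contractible, the homology of the middle pair is $\mathcal H_*(F\ominus F';k)=0$ by (8.1). Since $k+d\le\lambda+2d+1$, the map $\mathcal H_*(W;\lambda)\to\mathcal H_*(W;\lambda+\sigma_1)$ is zero for all $\lambda\le-1-d$. The same holds for finite disjoint unions of such boxes.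

**Step 6.** *We glue with Mayer–Vietoris.* Say that $Z(O,\sigma)$ holds if $\mathcal H_*(O;\lambda)\to\mathcal H_*(O;\lambda+\sigma)$ is zero for all $\lambda\le-1-d-\sigma$. Then $Z(O,\sigma')$ holds for $\sigma'\ge\sigma$, and Step 5 gives $Z(W,\sigma_1)$. If $Z(O_1,a)$, $Z(O_2,a)$ and $Z(O_1\cap O_2,a)$ hold, then so does $Z(O_1\cup O_2,2a)$. Indeed, let $x\in\mathcal H_*(O_1\cup O_2;\lambda)$, $\lambda\le-1-d-2a$. Its Mayer–Vietoris boundary in $\mathcal H_{*-1}(O_1\cap O_2;\lambda)$ dies at level $\lambda+a$. So at this level $x$ comes from $\mathcal H_*(O_1;\lambda+a)\oplus\mathcal H_*(O_2;\lambda+a)$. As $\lambda+a\le-1-d-a$, it dies at level $\lambda+2a$.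

**Step 7.** *We cover $T^n$ by a number of boxes depending only on $n$.* Let $a_1=(0,0.6)$ and $a_2=(0.5,1.1)$ mod $1$; they cover the circle. Let $\mathcal W$ be the collection of products $\prod_ib_i$ with $b_i\in\{a_1,a_2,a_1\cap a_2\}$. It is closed under intersection. Since $a_1\cap a_2=(0,0.1)\cup(0.5,0.6)$, its members are finite disjoint unions of boxes as in Step 5. By induction on $m$, the union of $m$ members of $\mathcal W$ satisfies $Z(\cdot,2^{m-1}\sigma_1)$: the union of the first $m-1$ members, and its intersection with the last one, are unions of $m-1$ members, and Step 6 applies. As $T^n$ is a union of $2^n$ members, $Z(T^n,\sigma)$ holds with $\sigma=2^{2^n-1}\sigma_1$. So the map from level $-1-d-\sigma$ to $\mathcal H_*(Y;\infty)$ is zero, and $\ell(Y)\ge-(1+d+\sigma)$. $\square$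

**Proposition 8.2.** $\nu(\varphi)=\ell(\varphi\Lambda_0,\Lambda_0)$ satisfies $|\nu(\psi\varphi)-\nu(\psi)-\nu(\varphi)|\le c(n,R)+4$ for $\varphi,\psi\in\mathcal C_R$.

*Proof.* **Step 1.** *Lower bound.* By Lemma 7.2(a) and (e),
$$\nu(\psi\varphi)\ge\ell(\psi\varphi\Lambda_0,\psi\Lambda_0)+\ell(\psi\Lambda_0,\Lambda_0)\ge\nu(\varphi)-2+\nu(\psi).$$

**Step 2.** *Upper bound, from the lower bound and inverses.* By Lemma 7.2(e) and Lemma 8.1, $\nu(\varphi^{-1})=\ell(\varphi^{-1}\Lambda_0,\varphi^{-1}\varphi\Lambda_0)\ge\ell(\Lambda_0,\varphi\Lambda_0)-2\ge-\nu(\varphi)-c-2$. By Step 1 applied to $\psi=(\psi\varphi)\varphi^{-1}$, $\nu(\psi)\ge\nu(\psi\varphi)+\nu(\varphi^{-1})-2\ge\nu(\psi\varphi)-\nu(\varphi)-c-4$. $\square$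

## 9. Heights at rational points of $T^n\times S^1\times B$

We return to $(M,\alpha)$ of (1.1). By Lemma 3.2 each $g\in G$ agrees near $T^{n+1}\times\{0\}$ with a map isotopic to $\mathrm{id}$. So $g$ acts trivially on $\pi_1(M)=H_1(M;\mathbb Z)=\mathbb Z^{n+1}$, and every lift $\tilde g$ commutes with deck transformations.

*Proof of Proposition 1.1.* **Step 1.** *Coordinates that turn $\Pi_{p_0}$ into a zero section.* Let $p_0=a/q\in B$. Put
$$X=x/q,\qquad P=q(p-p_0),\qquad Y=y-p_0\cdot x .$$
Then $dY-P\,dX=dy-p_0\,dx-(p-p_0)\,dx=dy-p\,dx$. The deck transformation $\delta=(m,b)$ acts by $X\mapsto X+m/q$, $Y\mapsto Y+b-p_0\cdot m$. For $\delta=(qm,a\cdot m)$ this is $X\mapsto X+m$, $Y\mapsto Y$; this is where rationality of $p_0$ is used. So dividing by $\Gamma=\{(qm,a\cdot m):m\in\mathbb Z^n\}$ identifies $\widetilde M/\Gamma$ with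
$$T^n\times q(B-p_0)\times\mathbb R\subset J^1T^n,\qquad\text{contained in }\{|P|<R\},\quad R=2q .$$
On it $(0,1)$ acts as $T_1$, and a general $\delta$ acts as $\delta^\sharp=\rho T_{c(\delta)}$ with $\rho$ a rotation and $c(\delta)=b-p_0\cdot m$, which is additive in $\delta$. The plane $\Pi_{p_0}$ descends to $\Lambda_0$. Each $\tilde g\in\widetilde G$ commutes with $\Gamma$ and induces a map $\tilde g^\sharp$ of $\widetilde M/\Gamma$.

**Step 2.** *Elements of $\mathcal G_c$ give elements of $\mathcal C_R$.* For $\psi\in\mathcal G_c$ take an isotopy from $\mathrm{id}$ to $\psi$ supported in some $\{|p|\le r\}$, $r<1$, lift it starting at $\mathrm{id}$, and let $\tilde\psi$ be its endpoint. It is the lift of $\psi$ that is $\mathrm{id}$ on $\{|p|>r\}$, hence independent of choices. The induced isotopy of $\widetilde M/\Gamma$, extended by the identity to $J^1T^n$, is supported in $\{|P|\le q(r+|p_0|)\}$ with $q(r+|p_0|)<2q$, and commutes with $T_1$. So $\psi^\sharp:=\tilde\psi^\sharp\in\mathcal C_R$. For $\psi,\psi'\in\mathcal G_c$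 the lift attached to $\psi\psi'$ is $\tilde\psi\tilde\psi'$, so $(\psi\psi')^\sharp=\psi^\sharp\psi'^\sharp$.

**Step 3.** *Definition of the height, and (N1).* Given $\tilde g\in\widetilde G$ over $g$, choose by Lemma 3.2 some $\psi\in\mathcal G_c$ with $\psi=g$ on $T^{n+1}\times\{p_0\}$. On the connected set $\mathbb R^{n+1}\times\{p_0\}$ both $\tilde g$ and $\tilde\psi$ lift the same map, so $\tilde g=\delta\tilde\psi$ there for some deck transformation $\delta$. Hence $\tilde g^\sharp\Lambda_0=\delta^\sharp\psi^\sharp\Lambda_0\in\mathcal L$, and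
$$\nu_{p_0}(\tilde g):=\ell(\tilde g^\sharp\Lambda_0,\Lambda_0)$$
is defined and depends only on $\tilde g$. By Lemma 7.2(b) and $\rho\Lambda_0=\Lambda_0$,
$$\nu_{p_0}(\tilde g)=\nu(\psi^\sharp)+c(\delta),\qquad\nu_{p_0}(\delta'\tilde g)=\nu_{p_0}(\tilde g)+c(\delta').\tag{9.1}$$
The second equation is (N1).

**Step 4.** *(N2), by comparison with $\mathcal C_R$.* For $\tilde g,\tilde h\in\widetilde G$ choose $\psi_h\in\mathcal G_c$ equal to $h$ on $K=T^{n+1}\times\{p_0\}$, and $\psi_g\in\mathcal G_c$ equal to $g$ on a set $L=T^{n+1}\times\{|p|\le r\}\supset K\cup h(K)$, $r<1$. Then $\tilde h=\delta_h\tilde\psi_h$ over $K$ and $\tilde g=\delta_g\tilde\psi_g$ over $L$, whose preimage in $\widetilde M$ is connected. Lifts commute with deck transformations, so $\tilde g\tilde h=\delta_g\tilde\psi_g\delta_h\tilde\psi_h=\delta_g\delta_h\tilde\psi_g\tilde\psi_h$ over $K$. By (9.1) the three heights are $\nu(\psi_g^\sharp\psi_h^\sharp)+c(\delta_g)+c(\delta_h)$, $\nu(\psi_g^\sharp)+c(\delta_g)$ and $\nu(\psi_h^\sharp)+c(\delta_h)$. Proposition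 8.2 gives (N2) with
$$D_{p_0}=c(n,2q)+4\ge4.\tag{9.2}$$

**Step 5.** *(N3), by the computation that opened these notes.* By (1.3), $\tilde f_h^\sharp\Lambda_0=T_{h(p_0)}\Lambda_0$, so $\nu_{p_0}(\tilde f_h)=h(p_0)$ by Lemma 7.2(d). $\blacksquare$

With Section 2.2 this proves Theorem A. The conjecture is therefore disproved: $H_1(G)=0$ fails for the manifolds (1.1), hence in every odd dimension $\ge3$, although $H_1(G_c)=0$ holds by Theorem 0.

**Remark 9.1** (the failed shift of Section 4). For $g\in G$ and rational $p_0\in B$ the image $g(T^{n+1}\times\{p_0\})$ meets $T^{n+1}\times\{p_0\}$. Indeed $\nu_{p_0}(\tilde g)\in\mathrm{Spec}(\tilde g^\sharp\Lambda_0,\Lambda_0)$, so this set is not empty. By (6.1) some point of $\tilde g^\sharp\Lambda_0$ has $P=0$, that is, $p=p_0$. Hence no $\phi\in G$ maps an open shell $\{\beta<|p|<\gamma\}$ into a disjoint one, because every such shell contains rational points $p_0$.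

**Example 9.2** (an explicit element outside $[G,G]$). With $q=j$ and $R=2j$, Lemma 8.1 has $d=4\sqrt n\,j$, and (9.2) gives $D_j=5+4\sqrt n\,j+2^{2^n-1}(8\sqrt n\,j+1)\le C_nj$ with $C_n$ depending only on $n$. Let $h(p)=(1-|p|^2)^{-2}$. Since $1-(1-\frac1j)^2=\frac{2j-1}{j^2}$, we have $h(p_j)=\frac{j^4}{(2j-1)^2}\ge\frac{j^2}4$. So $h(p_j)/D_j\ge\frac j{4C_n}$ is unbounded, $\mu(f_h)\ne0$, and the shear $f_h$ is not a product of commutators in $G$.
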